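\title{Quasiconformal conjugacies between non-linearizable germs can spiral infinitely}

\begin{abstract}
Let $h$ be an orientation preserving homeomorphism that conjugates two non-linearizable germs of holomorphic diffeomorphisms of $(\mathbb C,0)$. It was conjectured that the image under $h$ of a path that starts at $0$ and avoids a ray winds around $0$ a bounded number of times. We disprove this. We construct non-linearizable germs $f,g$ with the same irrational rotation number and a conjugacy $h$ under which every such path winds infinitely many times. The map $h$ is quasiconformal with dilatation as close to $1$ as desired, and along a sequence of radii $s\to0$ it spirals at the rate $\log(1/s)$, which is the largest order possible for a quasiconformal map. The triple is a limit of germs of finite order; at each step a logarithmic twist is transferred onto orbits that escape.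
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $\bar D\subset\mathbb C$ be a closed disc centered at $0$ and let $U$ be an open neighborhood of $\bar D$. We consider triples $(f,g,h)$ where $f:U\to\mathbb C$ is holomorphic and injective, $h:U\to h(U)\subset\mathbb C$ is an orientation preserving homeomorphism onto an open set, $g:h(U)\to\mathbb C$ is holomorphic and injective, $f(0)=g(0)=h(0)=0$, and $h$ conjugates $f$ to $g$:
\[
h(f(z))=g(h(z))\qquad\text{for every } z\in U \text{ with } f(z)\in U .
\]
The germ of $f$ at $0$ is \emph{linearizable} if $\phi f\phi^{-1}(z)=f'(0)z$ near $0$ for some conformal map $\phi$ defined near $0$ with $\phi(0)=0$.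

How much can $h$ spiral at the fixed point? Let $\gamma:[0,1]\to\bar D$ be a simple path with $\gamma(0)=0$. Since $h(\gamma(t))\ne0$ for $t>0$, there is a continuous real function $\theta$ on $(0,1]$ with $h(\gamma(t))=|h(\gamma(t))|e^{2\pi i\theta(t)}$. Let $d(\gamma)\in\mathbb R\cup\{\infty\}$ be the diameter of $\theta((0,1])$. Two choices of $\theta$ differ by an integer, so $d(\gamma)$ is well defined; it measures, in full turns, how far $h\circ\gamma$ winds around $0$. A path that itself spirals into $0$ has $d(\gamma)=\infty$ already for $h=\mathrm{id}$. To see only the winding created by $h$, call $\gamma$ \emph{ray-avoiding} if its image is disjoint from $\{tu:t>0\}$ for some $u\in\mathbb C^*$; for such paths $h=\mathrm{id}$ gives $d(\gamma)\le1$. The following conjecture is posed in \cite{source}.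

\begin{quote}
\textbf{Conjecture.} \emph{If the germs of $f$ and $g$ at $0$ are non-linearizable, then there is a constant $C>0$ such that $d(\gamma)\le C$ for every ray-avoiding simple path $\gamma:[0,1]\to\bar D$ with $\gamma(0)=0$. The ray may depend on $\gamma$; the constant may not.}
\end{quote}

Three simple cases show what is at stake.

\begin{example}[conformal conjugacy]\label{ex:conformal}
If $h$ is holomorphic, then $h(z)/z$ is holomorphic and nonvanishing near $\bar D$, so it has a continuous argument on $\bar D$, with some finite oscillation $c_0$. Then $d(\gamma)\le1+c_0/2\pi$ for every ray-avoiding $\gamma$.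
\end{example}

\begin{example}[rotations]\label{ex:spiral}
Let $f=g$ be a rotation $z\mapsto e^{2\pi i\alpha}z$ and let $\kappa>0$. The logarithmic spiral $h(z)=ze^{i\kappa\log|z|}$, $h(0)=0$, commutes with every rotation, and along the segment $\gamma(s)=s$ we have $2\pi\theta(s)=\kappa\log s$, so $d(\gamma)=\infty$. This is what the hypothesis of non-linearizability excludes.
\end{example}

\begin{example}[a parabolic point]\label{ex:parabolic}
Let $f$ and $g$ be given by the formula $z/(1+z)$, let $U$ be a disc centered at $0$ of radius less than $1$, let $-1\notin h(U)$, and let $\gamma$ be the radius $[0,r]$ of $\bar D$. These germs are non-linearizable, being tangent to the identity and different from it. For $s\in(0,r]$ the orbit $f^n(s)=s/(1+ns)$ stays in $U$, and $1/g(w)=1/w+1$, so $1/h(f^n(s))=1/h(s)+n$. The arcs $f^n([f(r),r])$ cover $(0,r]$, and $1/h$ maps them to the translates $J+n$ of one compact arc $J$. For large $n$ these lie in the right half plane. Hence $d(\gamma)<\infty$, whatever $h$ is.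
\end{example}

In Example~\ref{ex:parabolic} the dynamics pins the argument of $h$ down, and one may guess that the dynamics of any non-linearizable germ does the same. By the Koenigs linearization theorem a germ with $|f'(0)|\ne1$ is linearizable, so in the conjecture $f'(0)=e^{2\pi i\alpha}$ with $\alpha$ real. The conjecture is known to hold when the fixed point of $f$ is resonant, that is, when $f'(0)$ is a root of unity. We show that it fails for suitable irrational $\alpha$.

Put $V_R=\{|z|<R\}$. If $H$ is continuous and nonvanishing on $(0,1]$, let $\Theta_H$ be the continuous real function on $(0,1]$ with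
\[
\Theta_H(1)=0,\qquad H(s)=|H(s)|\,\frac{H(1)}{|H(1)|}\,e^{i\Theta_H(s)} .
\]
Quasiconformal maps and their Beltrami coefficients $\mu_h$ are recalled in Section~\ref{sec:qc}.

\begin{theorem}\label{thm:main}
Let $\bar D=\{|z|\le1\}$ and $U=V_2$. Fix $\kappa>0$, $\varepsilon>0$, $\beta\in\mathbb R$, and put $k=\kappa/\sqrt{4+\kappa^2}$. There are an irrational number $\alpha$, a quasiconformal homeomorphism $h$ of $\mathbb C$ with $h(0)=0$ and $\|\mu_h\|_\infty\le k$, and injective holomorphic maps $f:U\to\mathbb C$ and $g:h(U)\to\mathbb C$ such that: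
\begin{enumerate}
\item[(1)] $f(0)=g(0)=0$, $f'(0)=g'(0)=e^{2\pi i\alpha}$, both germs are non-linearizable, and $h(f(z))=g(h(z))$ for all $z\in U$;
\item[(2)] $|h(z)-z|<\varepsilon$ and $|f(z)-e^{2\pi i\beta}z|<\varepsilon$ on $U$;
\item[(3)] $\limsup_{s\to0^+}|\Theta_h(s)|/\log(1/s)\ge\kappa$;
\item[(4)] $d(\gamma)=\infty$ for every ray-avoiding simple path $\gamma:[0,1]\to\bar D$ with $\gamma(0)=0$.
\end{enumerate}
\end{theorem}

The segment $\gamma(s)=s$ avoids the ray $\{-t:t>0\}$, so no constant $C$ exists for this triple and the conjecture is false. Since $k\to0$ as $\kappa\to0$, the dilatation $(1+k)/(1-k)$ can be taken as close to $1$ as desired; compare Example~\ref{ex:conformal}. The numbers $\kappa$ and $k$ are those of the spiral in Example~\ref{ex:spiral}, whose Beltrami coefficient has constant modulus $k$ by \eqref{eq:shear} below. The order of growth in (3) cannot be improved.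

\begin{proposition}\label{prop:optimal}
For every quasiconformal homeomorphism $h$ of $\mathbb C$ with $h(0)=0$ one has $|\Theta_h(s)|=O(\log(1/s))+O(1)$ on $(0,1]$.
\end{proposition}

The idea of the construction is to approach a non-linearizable germ by germs of finite order. A germ of finite order is a rotation in a suitable coordinate on an invariant domain $W$, so there a conjugacy can be composed with a long piece of the spiral of Example~\ref{ex:spiral}. The difficulty is that the map must then be perturbed so that some orbits starting very near $0$ escape, and the twisted conjugacy must survive the perturbation. In terms of Beltrami coefficients: the coefficient of the twist has to be approximated by a coefficient that is invariant under the perturbed map. We perturb by the flow of a polynomial vector field whose escaping trajectories fill almost all of the twisted annulus and almost nothing else, and we put the coefficient on these trajectories. Section~\ref{sec:scheme} states the inductive step and derives Theorem~\ref{thm:main} from it. Section~\ref{sec:fields} constructs the vector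 fields, Section~\ref{sec:model} carries out the step for $f=h=\mathrm{id}$, and Section~\ref{sec:general} treats the general case, which needs a quasiconformal surgery.

\section{Quasiconformal maps}\label{sec:qc}

\subsection*{Standard facts}
An orientation preserving homeomorphism $\eta$ between open subsets of $\mathbb C$ is \emph{quasiconformal} (qc) if it has locally square integrable distributional derivatives and $\eta_{\bar z}=\mu\,\eta_z$ a.e.\ for a measurable function $\mu$ with $\|\mu\|_\infty<1$. The function $\mu=\mu_\eta$ is the \emph{Beltrami coefficient} of $\eta$, and $\eta$ is $K$-quasiconformal if $\|\mu\|_\infty\le(K-1)/(K+1)$. A qc homeomorphism of $\mathbb C$ is \emph{normalized} if it fixes $0$ and $1$ (and $\infty$). We use the following facts from \cite{ahlfors}; here $0\le k<1$.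
\begin{enumerate}
\item[(Q1)] For every measurable $\mu$ on $\mathbb C$ with $\|\mu\|_\infty\le k$ there is a unique normalized qc map with coefficient $\mu$.
\item[(Q2)] Inverses and compositions of qc maps are qc, qc maps preserve null sets, and the chain rule holds a.e. Two qc maps with the same coefficient a.e.\ on an open set differ there by a conformal post-composition; in particular a qc map with coefficient $0$ a.e.\ on an open set is conformal there.
\item[(Q3)] The normalized maps with $\|\mu\|_\infty\le k$ form a compact family for locally uniform convergence of the maps and of their inverses.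
\item[(Q4)] If $\|\mu_j\|_\infty\le k$ and $\mu_j\to\mu$ a.e., then the normalized maps with coefficients $\mu_j$ converge locally uniformly to the normalized map with coefficient $\mu$, and their inverses converge to its inverse.
\end{enumerate}
The conclusion of (Q4) also holds if $\mu_j\to\mu$ in measure on bounded sets, since then every subsequence has a further subsequence that converges a.e.

\subsection*{Pull-back of coefficients}
Let $F$ be an orientation preserving local diffeomorphism and let $\mu$ be a function with $|\mu|<1$ on its image. Define, at every point,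
\begin{equation}\label{eq:pullback}
F^*\mu=\frac{F_{\bar z}+(\mu\circ F)\,\overline{F_z}}{F_z+(\mu\circ F)\,\overline{F_{\bar z}}}.
\end{equation}
The number $F^*\mu(z)$ is the coefficient of the real-linear map $L\circ DF(z)$ with $L(w)=w+\mu(F(z))\bar w$. Hence it depends only on $\mu(F(z))$ and $DF(z)$, the rule $(G\circ F)^*=F^*G^*$ holds at every point, $F^*0=\mu_F$, and $F^*\mu(z)=\mu(F(z))\,\overline{F'(z)}/F'(z)$ if $F$ is holomorphic near $z$. By the chain rule, if $\eta$ is qc with coefficient $\mu$, then $\eta\circ F$ has coefficient $F^*\mu$ a.e.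

\begin{lemma}\label{lem:invariant}
Let $F:V\to\mathbb C$ be an injective orientation preserving local diffeomorphism of an open set $V$, and let $\eta$ be a qc homeomorphism of $\mathbb C$ with coefficient $\mu$. Then $\eta F\eta^{-1}$ is holomorphic on $\eta(V)$ if and only if $F^*\mu=\mu$ a.e.\ on $V$.
\end{lemma}

\begin{proof}
On relatively compact open subsets of $V$ the maps $\eta F$ and $\eta$ are qc with coefficients $F^*\mu$ and $\mu$. If these agree, $\eta F\eta^{-1}$ is conformal by (Q2). Conversely, conformal post-composition does not change the coefficient.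
\end{proof}

If $\chi$ and $\eta$ are qc with coefficients $\sigma$ and $\tau$, and $\hat\mu$ is the coefficient of $\eta\chi^{-1}$, then the chain rule gives \eqref{eq:pullback} a.e.\ with $F=\chi$, $\mu=\hat\mu$ and left side $\tau$. Solving for $\hat\mu$,
\begin{equation}\label{eq:compose}
|\hat\mu(\chi(z))|=\left|\frac{\tau(z)-\sigma(z)}{1-\overline{\sigma(z)}\,\tau(z)}\right|\qquad\text{for a.e. } z.
\end{equation}

\subsection*{The truncated spiral}
From now on $\kappa>0$ is fixed, and
\[
c=-\frac{i\kappa/2}{1+i\kappa/2},\qquad |c|=k=\frac{\kappa}{\sqrt{4+\kappa^2}} .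
\]
For $0<r_1<r_2$ let $S=S_{r_1,r_2}$ be the homeomorphism $S(\zeta)=\zeta e^{i\kappa m(|\zeta|)}$ of $\mathbb C$, where
\[
m(r)=0\ \ (r\ge r_2),\qquad m(r)=\log(r/r_2)\ \ (r_1\le r\le r_2),\qquad m(r)=\log(r_1/r_2)\ \ (r\le r_1).
\]
It is Lipschitz, it commutes with rotations, it is the identity for $|\zeta|\ge r_2$ and a rotation for $|\zeta|\le r_1$. Let $q\ge1$ be an integer and $v=\frac{q}{2\pi i}\log\zeta$, so that $\operatorname{Re}v=\frac{q}{2\pi}\arg\zeta$ and $\operatorname{Im}v=\frac q{2\pi}\log\frac1{|\zeta|}$. On the annulus $r_1<|\zeta|<r_2$, $S$ adds $\kappa\log(|\zeta|/r_2)$ to the argument, so in the coordinate $v$ it is a shear: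
\begin{equation}\label{eq:shear}
v\ \longmapsto\ v-\kappa\operatorname{Im}v+\mathrm{const}=\Big(1+\frac{i\kappa}2\Big)v-\frac{i\kappa}2\,\bar v+\mathrm{const}.
\end{equation}
Its coefficient in the coordinate $v$ is the constant $c$. In particular $S$ is qc with $\|\mu_S\|_\infty=k$.

\subsection*{Variation of the argument}
If $H_1,H_2$ are continuous and nonvanishing on $(0,1]$ and $|H_1/H_2-1|\le a<1$ on $[s,1]$, then $\Theta_{H_1}-\Theta_{H_2}$ equals, on $[s,1]$, the principal argument of $H_1/H_2$ minus its value at $1$. Hence
\begin{equation}\label{eq:argclose}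
|\Theta_{H_1}(s)-\Theta_{H_2}(s)|\le2\arcsin a .
\end{equation}

\begin{lemma}\label{lem:osc}
For each $k<1$ there is a constant $C_k$ with the following property. For every qc homeomorphism $h$ of $\mathbb C$ with $h(0)=0$ and $\|\mu_h\|_\infty\le k$, and every $r>0$, the oscillation of a continuous branch of $\arg h$ along the segment $[r/2,r]$, and along any arc of the circle $|z|=r$ of angular length at most $2\pi$, is at most $C_k$.
\end{lemma}

\begin{proof}
Replacing $h(z)$ by $h(rz)/h(r)$ changes the argument by a constant and preserves the bound on the coefficient, so we may assume that $r=1$ and that $h$ is normalized. By (Q3) the family of such $h$ is compact. On the compact set $\{\frac12\le|z|\le1\}$ it is therefore equicontinuous, and $|h|\ge m_k$ for a constant $m_k>0$. Cut the segment or the arc into $n_k$ pieces, with $n_k$ depending only on $k$, on each of which the values of $h$ differ by less than $m_k/2$. On each piece the argument varies by less than $\pi$, so $C_k=\pi n_k$ works.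
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:optimal}]
Let $k=\|\mu_h\|_\infty$ and $2^{-j-1}\le s\le2^{-j}$. The segment $[s,1]$ is covered by $j+1$ dyadic segments, so Lemma~\ref{lem:osc} gives $|\Theta_h(s)|\le C_k(j+1)\le C_k\big(1+\log_2(1/s)\big)$.
\end{proof}

\section{The inductive scheme}\label{sec:scheme}

For a map $f$ on $V_R$ let $\mathrm{Per}(f)$ be the set of periodic points whose whole orbit lies in $V_R$. It is a Borel set: for each $n$, the points of period $n$ form a relatively closed subset of the open set where $z,f(z),\dots,f^n(z)\in V_R$.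

\begin{definition}\label{def:admissible}
A triple $(f,h,\alpha)$ is \emph{admissible on $V_R$} if $\alpha=p/q$ is rational, written in lowest terms with $q\ge1$, and
\begin{enumerate}
\item[(i)] $f:V_R\to\mathbb C$ is holomorphic and injective, $f(0)=0$, $f'(0)=e^{2\pi i\alpha}$, and $f^q=\mathrm{id}$ near $0$;
\item[(ii)] $h$ is a normalized qc map with coefficient $\mu$, $\|\mu\|_\infty\le k$, and $f^*\mu=\mu$ a.e.\ on $V_R$;
\item[(iii)] $\mu=0$ a.e.\ on $\mathrm{Per}(f)$.
\end{enumerate}
\end{definition}

By Lemma~\ref{lem:invariant}, (ii) says that $hfh^{-1}$ is holomorphic on $h(V_R)$; the fixed bound $k$ will produce a limit homeomorphism through (Q3). Condition (i) provides a domain on which $f$ is a rotation. Condition (iii) is what makes the induction close: it says that $h$ is conformal on that domain. So a new twist does not add to the dilatation of the old ones, and a perturbation of $f$ inside the domain does not have to preserve any old coefficient.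

\begin{proposition}[one step]\label{prop:step}
Let $(f,h,\alpha)$ be admissible on $V_R$, and let $2<R_*<R$, $\varepsilon,\delta\in(0,1)$, $N_0\in\mathbb N$. There is a triple $(\hat f,\hat h,\hat\alpha)$ admissible on $V_{R_*}$ such that
\begin{enumerate}
\item[(a)] $|\hat f-f|<\varepsilon$ on $V_{R_*}$ and $|\hat h-h|<\varepsilon$ on $\{|z|\le2\}$;
\item[(b)] $\hat\alpha=\alpha+1/N$ for an integer $N\ge N_0$;
\item[(c)] some point $z_*$ with $|z_*|<\delta$ has an $\hat f$-orbit that leaves $V_{R_*}$;
\item[(d)] some $s_*\in(0,\delta)$ satisfies $-\Theta_{\hat h}(s_*)\ge(\kappa-\delta)\log(1/s_*)+1$.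
\end{enumerate}
\end{proposition}

In the limit, (a) gives convergence, (b) irrationality, (c) non-linearizability and (d) the spiraling. Properties (c) and (d) involve a finite orbit and a compact segment, so they survive all later steps if these are small enough.

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:step}]
\emph{The sequence.} Let $R_n=2+2^{-n}$. Choose a rational $\alpha_0=p_0/q_0$ and $\varepsilon_0\in(0,1)$ with $2\varepsilon_0+4\pi|\alpha_0-\beta|<\varepsilon$. The triple $f_0(z)=e^{2\pi i\alpha_0}z$, $h_0=\mathrm{id}$, $\alpha_0$ is admissible on $V_{R_0}$. Put $N_{-1}=0$. Given $(f_n,h_n,\alpha_n=p_n/q_n)$ admissible on $V_{R_n}$ and $\varepsilon_n$, apply Proposition~\ref{prop:step} with $R=R_n$, $R_*=R_{n+1}$, with $\varepsilon_n$ for $\varepsilon$, $\delta=\frac1{n+2}$, and lower bound $\max\{2N_{n-1},2(n+1)q_n\}$ for $N$. This gives $f_{n+1}$, $h_{n+1}$, $\alpha_{n+1}=\alpha_n+1/N_n$, a point $z_{n+1}=z_*$ and a number $s_{n+1}=s_*$. Then choose $\varepsilon_{n+1}\le\varepsilon_n/2$ so small that the following hold.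
\begin{enumerate}
\item[(A)] \emph{If $f^\sharp:V_2\to\mathbb C$ satisfies $|f^\sharp-f_{n+1}|\le2\varepsilon_{n+1}$ on $V_2$, the $f^\sharp$-orbit of $z_{n+1}$ leaves $\bar D$.} Let $x_j=f_{n+1}^j(z_{n+1})$ and let $m$ be minimal with $|x_m|>\frac32$; it exists by (c), and $m\ge1$. By continuity of $f_{n+1}$ at $x_{m-1},\dots,x_0$ choose $\frac14=a_m\ge a_{m-1}\ge\dots\ge a_0>0$ such that $|w-x_j|\le a_j$ implies $|f_{n+1}(w)-x_{j+1}|<a_{j+1}/2$. If $2\varepsilon_{n+1}\le a_0/2$, induction gives $|(f^\sharp)^j(z_{n+1})-x_j|\le a_j$ for $j\le m$: the iterates with $j<m$ have modulus at most $\frac74$, so they lie in $V_2$, and the $m$-th has modulus larger than $\frac54$.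
\item[(B)] \emph{$2\varepsilon_{n+1}\le\frac14\min_{[s_{n+1},1]}|h_{n+1}|$.} If $H$ is continuous and nonvanishing on $(0,1]$ and $|H-h_{n+1}|\le2\varepsilon_{n+1}$ on $[s_{n+1},1]$, then \eqref{eq:argclose} with $2\arcsin\frac14<1$ and (d) give $-\Theta_H(s_{n+1})\ge(\kappa-\frac1{n+2})\log(1/s_{n+1})$.
\end{enumerate}

\emph{The limit.} By (a) and $\sum_{j\ge n}\varepsilon_j\le2\varepsilon_n$, we have $|f_m-f_n|\le2\varepsilon_n$ on $V_2$ and $|h_m-h_n|\le2\varepsilon_n$ on $\{|z|\le2\}$ for $m\ge n$. So $f_n\to f$ uniformly on $U=V_2$. By (Q3) a subsequence of $h_n$ converges locally uniformly on $\mathbb C$, together with the inverses, to a normalized qc map $h$ with $\|\mu_h\|_\infty\le k$. For all $n$,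
\begin{equation}\label{eq:limitclose}
|f-f_n|\le2\varepsilon_n\ \text{ on }V_2,\qquad|h-h_n|\le2\varepsilon_n\ \text{ on }\{|z|\le2\}.
\end{equation}
With $n=0$ and $|f_0(z)-e^{2\pi i\beta}z|\le4\pi|\alpha_0-\beta|$ on $V_2$, this gives (2).

The map $f$ is holomorphic, $f(0)=0$ and $|f'(0)|=1$. It is a nonconstant limit of injective holomorphic maps, hence injective by Hurwitz's theorem. Put $g=hfh^{-1}$ on $h(U)$; it is injective, $g(0)=0$, and $hf=gh$ on all of $U$. The maps $g_n=h_nf_nh_n^{-1}$ are holomorphic on $h_n(V_{R_n})$ by (ii). Let $K\subset h(U)$ be a closed disc. Along the subsequence, $h_n^{-1}\to h^{-1}$ uniformly on $K$, so for large $n$ the sets $h_n^{-1}(K)$ lie in a fixed compact subset of $V_2$, and $g_n\to g$ uniformly on $K$. Thus $g$ is holomorphic and $g'(0)=\lim g_n'(0)$. A neighborhood of $0$ lies in $\mathrm{Per}(f_n)$ by (i), so $h_n$ is conformal near $0$ by (iii), and $g_n'(0)=f_n'(0)$. Therefore $g'(0)=f'(0)=e^{2\pi i\alpha}$ with $\alpha=\lim\alpha_n$.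

\emph{Irrationality.} Since $N_m\ge2N_{m-1}$, we have $0<\alpha-\alpha_n=\sum_{m\ge n}1/N_m\le2/N_n\le\frac1{(n+1)q_n}$, that is, $0<q_n\alpha-p_n\le\frac1{n+1}$ for all $n$. If $\alpha$ were a fraction with denominator $b$, the positive numbers $q_n\alpha-p_n$ would all be at least $1/b$.

\emph{Non-linearizability.} If $f$ were linearizable, then, as $|f'(0)|=1$, the preimage of a small round disc under the linearizing map would be a neighborhood $O\subset\bar D$ of $0$ with $f(O)=O$. But $z_n\to0$, and by (A) and \eqref{eq:limitclose} the $f$-orbit of each $z_n$, $n\ge1$, leaves $\bar D$. If $g$ were linearizable, there would be a neighborhood $O'\subset h(\bar D)$ of $0$ with $g(O')=O'$, and $O=h^{-1}(O')\subset\bar D$ would be a neighborhood of $0$ with $f(O)=O$, which we have just excluded. This proves (1).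

\emph{Spiraling.} By (B) and \eqref{eq:limitclose},
\begin{equation}\label{eq:spiral}
-\Theta_h(s_n)\ge\Big(\kappa-\frac1{n+1}\Big)\log(1/s_n)\qquad(n\ge1),\qquad 0<s_n<\frac1{n+1},
\end{equation}
which gives (3). For (4), we move an arbitrary path to the segment along circles. Let $\gamma$ avoid $\{tu:t>0\}$ and write $u=|u|e^{i\phi_u}$ with $\phi_u\in(0,2\pi]$. For $t>0$ the point $\gamma(t)$ lies in the plane slit along $\{tu:t\ge0\}$, so $\gamma(t)=|\gamma(t)|e^{i\phi(t)}$ with $\phi$ continuous and $\phi(t)\in(\phi_u-2\pi,\phi_u)\subset(-2\pi,2\pi)$. Let $\mathcal A(r,\phi)$ be a continuous branch of $\arg h(re^{i\phi})$ on $(0,\infty)\times\mathbb R$. Then $2\pi\theta(t)-\mathcal A(|\gamma(t)|,\phi(t))$ is constant on $(0,1]$, so is $\mathcal A(r,0)-\Theta_h(r)$, and Lemma~\ref{lem:osc} gives $|\mathcal A(|\gamma(t)|,\phi(t))-\mathcal A(|\gamma(t)|,0)|\le C_k$. Hence $2\pi\theta(t)-\Theta_h(|\gamma(t)|)$ is bounded. The continuous function $|\gamma|$ takes every value in $(0,\max|\gamma|]$, in particular the values $s_n$ for large $n$, and $\Theta_h(s_n)\to-\infty$ by \eqref{eq:spiral}.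 So $\theta$ is unbounded and $d(\gamma)=\infty$.
\end{proof}

\section{Vector fields with many escaping trajectories}\label{sec:fields}

We work on the cylinder $\mathbb C/\mathbb Z$ with coordinate $v=x+iy$, identified with $\mathbb C^*$ by $\xi=e^{2\pi iv}$. The upper end $y\to+\infty$ is the point $\xi=0$. A polynomial $A(\xi)$ defines the field $\dot v=A$, which reads $\dot\xi=2\pi i\xi A(\xi)$ in the coordinate $\xi$. Time is real. Areas on the cylinder are taken in the coordinate $v$.

\subsection*{Two properties of such fields}
Every holomorphic field carries invariant Beltrami coefficients away from its zeros: in the complex time coordinate $\int dv/A$ the flow acts by translations, so constant coefficients are invariant. The constant $-c$ becomes, in the coordinate $v$,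
\[
\mu_A=-c\,A/\overline A\qquad\text{on }\{A\ne0\},\qquad|\mu_A|=k .
\]
The sign is chosen so that $\mu_A=c$, the coefficient of the shear \eqref{eq:shear}, at points where $A=i$.

\begin{lemma}\label{lem:muA}
Let $\phi_t$ be the local flow of $\dot v=A$. If $A(v)\ne0$ and $\phi_t$ is defined at $v$, then $A(\phi_t(v))\ne0$ and $\phi_t^*\mu_A(v)=\mu_A(v)$.
\end{lemma}

\begin{proof}
The map $\phi_t$ is holomorphic and injective near $v$. Differentiating $\phi_t\phi_s(v)=\phi_s\phi_t(v)$ at $s=0$ gives $\phi_t'(v)A(v)=A(\phi_t(v))$. Hence $A(\phi_t(v))\neq0$ and $\phi_t^*\mu_A(v)=-c\,\big(\phi_t'A/\overline{\phi_t'A}\big)\big(\overline{\phi_t'}/\phi_t'\big)(v)=\mu_A(v)$.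
\end{proof}

\begin{lemma}\label{lem:center}
Let $a$ be holomorphic near $0$ with $a(0)=1$, and let $X=2\pi i\zeta a(\zeta)\,\partial_\zeta$. Then $0$ has arbitrarily small neighborhoods $O$ that are invariant under the flow of $X$, the time-$t$ map has derivative $e^{2\pi it}$ at $0$, and the time-$1$ map is the identity on $O$.
\end{lemma}

\begin{proof}
The function $Z=\zeta\exp\int_0^\zeta\big(\frac1{a(w)}-1\big)\frac{dw}w$ is a conformal coordinate near $0$ with $dZ/Z=d\zeta/(\zeta a(\zeta))$. So $\dot Z=2\pi iZ$, the flow is $Z\mapsto e^{2\pi it}Z$, and we take $O=\{|Z|<\epsilon\}$.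
\end{proof}

\subsection*{What is needed}
A twisted annulus is a band $Y=\{y'<y<y''\}$. We want a field with $A(0)$ equal to a given positive integer, so that Lemma~\ref{lem:center} applies, and with $\mu_A\approx c$ on most of $Y$. A real constant field, with $\mu_A$ replaced by the constant $c$, preserves the coefficient of the twist, but its trajectories are closed: no orbit escapes and the coefficient sits on periodic points, against (c) and (iii). The next simplest field, $\dot z=2\pi iz(1+z/a)$ with $a>0$ small, has escaping trajectories near $0$, but too few. In the coordinate $w=1/z$ it is $\dot w=-2\pi i(w+1/a)$, so the trajectories are the circles around $-1/a$, all of period $1$. Such a circle leaves $V_\rho$ if and only if it meets $\{|w|\le1/\rho\}$, that is, if and only if it lies within distance $1/\rho$ of the circle $|w+1/a|=1/a$. The latter passes through $z=-a/2$, close to $0$; but all escaping circles lie in $\{\operatorname{Re}w\le1/\rho\}$, which misses about half of a small annulus around $z=0$.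

We therefore take $A\approx i$ on most of $Y$, so that trajectories cross the band upward. They must not continue to $\xi=0$, where the field is prescribed. We bring them in from below and send them back down through tubes of negligible area, and we realize this picture by Runge's theorem: if $K\subset\mathbb C$ is compact with connected complement, every function holomorphic near $K$ is a uniform limit of polynomials on $K$.

\begin{lemma}\label{lem:fields}
Let $q\ge1$ be an integer and $0<y_0<y'<y''$. Put $G=\{y>y_0\}$ and $Y=\{y'<y<y''\}$. For every large integer $M$ there are a polynomial $A=A_M$ with $A(0)=q$, a nonempty compact set $\Sigma=\Sigma_M\subset Y$ and a Borel set $E=E_M\subset G$ such that: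
\begin{enumerate}
\item[(V1)] $\Sigma\subset E$; $A\ne0$ on $E$; $E$ is a union of maximal trajectories of $\dot v=A$ in $G$, each of which is defined on a bounded time interval;
\item[(V2)] as $M\to\infty$, $\ \sup_\Sigma|A-i|\to0$, $\ \operatorname{area}(Y\setminus\Sigma)\to0$ and $\operatorname{area}(E\setminus Y)\to0$.
\end{enumerate}
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!15] (0.4,2) rectangle (2.8,4.5);
\draw[thick] (0.4,0.5)--(0.4,4.5)--(2.4,4.5)--(2.4,4.9)--(3.6,4.9)--(3.6,0.5)--(3.2,0.5)--(3.2,4.5)--(2.8,4.5)--(2.8,2)--(0.8,2)--(0.8,0.5)--cycle;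
\draw[dotted] (0,0)--(0,5.3);
\draw[dotted] (4,0)--(4,5.3);
\draw[dashed] (-0.3,1)--(4.3,1) node[right] {$y=y_0$};
\draw[dotted] (2.8,2)--(4.3,2) node[right] {$y=y'$};
\draw[dotted] (3.6,4.5)--(4.3,4.5) node[right] {$y=y''$};
\draw[->,rounded corners=3pt] (0.6,0.7)--(0.6,2.2)--(1.6,2.7)--(1.6,3.4);
\draw[->,rounded corners=3pt] (1.6,3.4)--(1.6,3.9)--(2.6,4.3)--(2.6,4.7)--(3.4,4.7)--(3.4,0.7);
\fill (0.6,0.5) circle (1.2pt) node[below] {$e_1$};
\fill (3.4,0.5) circle (1.2pt) node[below] {$e_2$};
\node at (2.25,3.1) {$Q$};
\node[below] at (0,0) {$x=0$};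
\node[below] at (4,0) {$x=\lambda$};
\end{tikzpicture}
\caption{The domain $\mathcal H$ in one column $0<x<\lambda$ of the cylinder (not to scale: the tubes have width $\lambda^2$). A trajectory of the vector field enters the region $y>y_0$ through the left tube, crosses the shaded cell $Q$ almost vertically, and leaves through the bridge and the return tube.}
\label{fig:hook}
\end{figure}

\begin{proof}
Let $M>5$, $\lambda=1/M$, and assume $2\sqrt\lambda<\min\{y''-y',1\}$.

\emph{Step 1: the domain.} In the column $0<x<\lambda$ let $\mathcal H$ be the interior of the union of the four closed rectangles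
\begin{gather*}
[\lambda^2,2\lambda^2]\times[\tfrac{y_0}2,y'],\qquad Q=[\lambda^2,\lambda-3\lambda^2]\times[y',y''],\\
[\lambda-4\lambda^2,\lambda-\lambda^2]\times[y'',y''+\lambda^2],\qquad[\lambda-2\lambda^2,\lambda-\lambda^2]\times[\tfrac{y_0}2,y''] :
\end{gather*}
a tube, a cell $Q$ of width $\ell=\lambda-4\lambda^2$, a bridge and a return tube (Figure~\ref{fig:hook}). Since $M>5$, this is a polygonal Jordan domain. Let $e_1,e_2$ be the midpoints of the bottom sides of the two tubes. By Carath\'eodory's theorem, a Riemann map from $\mathcal H$ onto the upper half plane extends to a homeomorphism of the closures in the sphere; normalize it so that $e_1\mapsto\infty$ and $e_2\mapsto0$, and compose with $\frac{\ell}{i\pi}\log$. This gives a conformal map $\varphi$ from $\mathcal H$ onto the strip $\{0<\operatorname{Re}\omega<\ell\}$ such that $\varphi^{-1}(\omega)\to e_1,e_2$ as $\operatorname{Im}\omega\to-\infty,+\infty$, uniformly in $\operatorname{Re}\omega$, and such that $\operatorname{Re}\varphi$ extends continuously to $\partial\mathcal H\setminus\{e_1,e_2\}$ with the value $\ell$ on one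 arc and $0$ on the other. The counterclockwise arc of $\partial\mathcal H$ from $e_1$ to $e_2$ contains the right side of $Q$; it has the domain on its left, so it corresponds to the line $\operatorname{Re}\omega=\ell$ traversed upward. The other arc contains the left side of $Q$ and corresponds to $\operatorname{Re}\omega=0$. The model field is $\dot\omega=i$, that is, $\dot v=i/\varphi'(v)$.

\emph{Step 2: the model field is almost vertical in the cell.} The function $H=\operatorname{Re}\varphi-(x-\lambda^2)$ is harmonic in the interior of $Q$, satisfies $|H|\le\ell$ as a difference of two numbers in $[0,\ell]$, and vanishes on the open vertical sides of $Q$. Repeated odd reflection in vertical lines extends it to a harmonic function on $\mathbb R\times(y',y'')$ bounded by $\ell$. The gradient at the center of a disc of radius $r$ is the mean of the gradient over the disc, which is $\frac1{\pi r^2}$ times the boundary integral of $H$ times the outer normal; so it is at most $2\ell/r$. Let $Q^\circ$ be the part of $Q$ where $y'+\sqrt\lambda\le y\le y''-\sqrt\lambda$. There $|\nabla H|\le2\ell/\sqrt\lambda\le2\sqrt\lambda$.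 As $H$ is the real part of $\varphi(v)-v+\lambda^2$, and $H=0$ on the left side of $Q$, we get on $Q^\circ\cap\mathcal H$
\begin{equation}\label{eq:cell}
|\varphi'-1|=|\nabla H|\le2\sqrt\lambda,\qquad|\operatorname{Re}\varphi-(x-\lambda^2)|\le2\sqrt\lambda\,\ell .
\end{equation}
Let $\Sigma^0=\{v\in Q^\circ:2\lambda\ell\le\operatorname{Re}\varphi\le(1-2\lambda)\ell\}$, a compact subset of $\mathcal H\cap Y$, and let $\Sigma$ be the union of the translates $\Sigma^0+j\lambda$, $0\le j<M$.

\emph{Step 3: the polynomial.} Since $e_1,e_2$ have height $y_0/2$, there is $B>0$ such that $y<y_0$ at every point of $\mathcal H$ with $|\operatorname{Im}\varphi|\ge B$. Let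
\[
L=\varphi^{-1}\big([\lambda\ell,(1-\lambda)\ell]\times[-B,B]\big),
\]
a closed Jordan domain in $\mathcal H$. In the $\xi$-plane let $K$ be the union of the images of the $M$ translates $L+j\lambda$ and of a small closed disc $\Delta=\{y\ge y^*\}\cup\{\xi=0\}$ with $y^*>y''+\lambda^2$. The complement of $K$ is connected. Indeed, each open half column $\{j\lambda<x<(j+1)\lambda,\ y<y^*\}$ is homeomorphic to the plane and contains the closed Jordan domain $L+j\lambda$, so it stays connected when this domain is removed; and the complement of $K$ consists of these $M$ sets and of the half lines between adjacent ones, which lie in the closures of both. Apply Runge's theorem to the function equal to $i/\varphi'(v-j\lambda)$ near $L+j\lambda$ and to $q$ near $\Delta$, and add to the approximating polynomial the small constant that makes its value at $0$ equal to $q$. Since $\varphi'$ is bounded on $L$, we obtain a polynomial $A$ with $A(0)=q$ and, on each $L+j\lambda$,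
\begin{equation}\label{eq:runge}
\varphi'(v-j\lambda)\,A=i+e,\qquad|e|\le\min\{\lambda,\ \lambda\ell/(8B)\}<\tfrac12 .
\end{equation}
In particular $A\ne0$ on these sets.

\emph{Step 4: the trajectories.} In the coordinate $\omega=\varphi(v-j\lambda)$ on $L+j\lambda$ the field is $\dot\omega=i+e$, so $\operatorname{Im}\dot\omega\ge\frac12$ and $|\operatorname{Re}\dot\omega|\le\lambda\ell/(8B)$. Start at a point of $\Sigma^0+j\lambda$. There $y>y_0$, so $|\operatorname{Im}\omega|<B$, and $\operatorname{Re}\omega$ is at distance at least $\lambda\ell$ from the vertical sides of the rectangle defining $L$. Follow the trajectory in the whole cylinder, forward, up to the last time $t_+$ for which it has stayed in the compact set $L+j\lambda$. As $\operatorname{Im}\omega$ can increase by at most $2B$, we have $t_+\le4B$. Then $\operatorname{Re}\omega$ has changed by at most $\lambda\ell/2$, so at time $t_+$ the trajectory is on the top side $\operatorname{Im}\omega=B$, where $y<y_0$. Backward in time the same estimates show that it reaches the bottom side $\operatorname{Im}\omega=-B$ within time $4B$,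 inside $L+j\lambda$. Hence every maximal trajectory in $G$ that meets $\Sigma$ is contained in some $L+j\lambda$ and is defined on a bounded time interval. Let $E$ be the union of these trajectories. The set of pairs $(t,p)\in\mathbb R\times\Sigma$ such that $t$ lies in the existence interval in $G$ of the trajectory of $p$ is relatively open in $\mathbb R\times\Sigma$, hence $\sigma$-compact, and $E$ is its continuous image. So $E$ is $\sigma$-compact, hence Borel, and (V1) holds.

\emph{Step 5: the limits.} On $\Sigma$, \eqref{eq:cell} and \eqref{eq:runge} give $|A-i|\le(\lambda+2\sqrt\lambda)/(1-2\sqrt\lambda)$. By the second bound in \eqref{eq:cell}, a point of $Q^\circ$ with $(2\lambda+2\sqrt\lambda)\ell\le x-\lambda^2\le(1-2\lambda-2\sqrt\lambda)\ell$ lies in $\Sigma^0$. Since $M\ell=1-4\lambda$,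
\[
\operatorname{area}\Sigma\ge(1-4\lambda)(1-4\lambda-4\sqrt\lambda)(y''-y'-2\sqrt\lambda)\ \longrightarrow\ y''-y'=\operatorname{area}Y ;
\]
in particular $\Sigma\neq\emptyset$ for large $M$. Finally $E\setminus Y$ is contained in the $M$ translates of the tubes and the bridge, together with the circles $y=y'$ and $y=y''$, so its area is at most $M(2\lambda^2y''+3\lambda^4)\le\lambda(2y''+3)$.
\end{proof}

Only the forward escape in (V1) is used for (c) and (iii). The control of the backward trajectories serves to bound the area of $E\setminus Y$: an invariant coefficient placed on $\Sigma$ spreads along whole trajectories.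

\section{The step for the identity map}\label{sec:model}

Here we prove Proposition~\ref{prop:step} for $f=h=\mathrm{id}$, $\alpha=0$. The mechanism is complete in this case, and no surgery is needed because the vector field is holomorphic on the whole plane.

\emph{The target.} Take $r_2<\min\{\delta,\varepsilon/4\}$ and $T=S_{r_1,r_2}$ with $r_1<r_2$. Then $T$ is normalized, $|T-\mathrm{id}|\le2r_2<\varepsilon/2$, and $\Theta_T(s)=\kappa\,m(s)$. With $s_*=r_1$,
\[
-\Theta_T(s_*)=\kappa\log(1/s_*)-\kappa\log(1/r_2)\ge(\kappa-\delta)\log(1/s_*)+2
\]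
once $r_1$ is small. Fix $\rho>R_*$ and $y_0>0$ with $\rho e^{-2\pi y_0}>R_*$, and let $v=\frac1{2\pi i}\log(z/\rho)$. Then $G=\{y>y_0\}$ is a punctured disc containing $\overline{V_{R_*}}\setminus\{0\}$, the annulus $r_1<|z|<r_2$ is a band $Y\subset G$, and by \eqref{eq:shear} the coefficient $\nu$ of $T$ is $v^*c$ on $Y$ and $0$ elsewhere.

\emph{The perturbation.} Let $A,\Sigma,E$ be given by Lemma~\ref{lem:fields} with $q=1$, and let $\hat f$ be the time-$1/N$ map of $\dot z=2\pi izA(z/\rho)$. For $N\ge N_0$ large, depending on $M$, trajectories starting in $V_{R_*}$ stay in $G\cup\{0\}$ and move by less than $\varepsilon$ during time $1/N$. So $\hat f$ is holomorphic and injective on $V_{R_*}$, and by Lemma~\ref{lem:center}, $\hat f'(0)=e^{2\pi i/N}$ and $\hat f^N=\mathrm{id}$ near $0$. This gives (i), (b) and the first half of (a).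

\emph{The coefficient.} Let $\tau=v^*\mu_A$ on $E$ and $\tau=0$ elsewhere, and let $\hat h$ be the normalized qc map with coefficient $\tau$. For $z\in V_{R_*}\setminus\{0\}$ the points $z$ and $\hat f(z)$ lie on one trajectory in $G$, so both are in $E$ or neither is. With Lemma~\ref{lem:muA} this gives $\hat f^*\tau=\tau$ on $V_{R_*}$, which is (ii). If the $\hat f$-orbit of a point $z\in E$ stayed in $V_{R_*}$, its trajectory would stay in $G$ for all positive time, against (V1). So $E$ misses $\mathrm{Per}(\hat f)$, which is (iii), and any point of $\Sigma$ serves as $z_*$ in (c). Finally $\tau-\nu\to0$ uniformly on $\Sigma$ by (V2), $\tau=\nu=0$ outside $Y\cup E$, and the remaining set $(Y\setminus\Sigma)\cup(E\setminus Y)$ has $v$-area tending to $0$, hence also $z$-area, since $|dz/dv|=2\pi|z|\le2\pi\rho$. Thus $\tau\to\nu$ in measure, and $\hat h\to T$ locally uniformly by (Q4). For large $M$ this gives the second half of (a) and, by \eqref{eq:argclose}, property (d).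

After this step $\hat f$ is no longer a rotation of the whole disc, and $\hat h$ is no longer conformal. The general step has to leave both untouched outside the domain where $\hat f$ has finite order.

\section{The general step}\label{sec:general}

Let $(f,h,\alpha=p/q)$ be admissible on $V_R$, let $\mu$ be a Borel representative of $\mu_h$ with $|\mu|\le k$, and let $R_*,\varepsilon,\delta,N_0$ be as in Proposition~\ref{prop:step}. Fix radii
\[
R_*<\rho_1<\rho_2<\rho_3<R .
\]
The objects are chosen in this order: the domain $W$ and radii $r_3<r_4$; the twist radii $r_2$, then $r_1$; a large integer $M$ and the polynomial $A_M$; and last $N=N(M)$.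

\subsection{The rotation domain}\label{ss:W}

The vector field has to commute with $f$, so it will be lifted from the quotient of a domain on which $f$ has finite order. It is then defined only on that domain and must be cut off near the boundary, where the perturbed map will not be holomorphic. This is harmless if orbits near the boundary leave $V_{\rho_1}$ quickly, and the domain is chosen maximal in order to force that.

Let $W$ be the component containing $0$ of the open set $\{z:f^j(z)\in V_{\rho_3}\text{ for }0\le j\le q\}$.

\begin{lemma}\label{lem:W}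
The set $W$ is simply connected, $f^q=\mathrm{id}$ on $W$, $f(W)=W$, $f(V_R\setminus W)\cap W=\emptyset$, and $h$ is conformal on $W$. The set $K=\{z\in W:|f^j(z)|\le\rho_2\text{ for }0\le j<q\}$ is compact.
\end{lemma}

\begin{proof}
The map $f^q$ is holomorphic on $W$ and equals the identity near $0$, hence on $W$. For $z\in W$ we have $f^j(f(z))\in V_{\rho_3}$ for $0\le j<q$ by definition, and for $j=q$ because $f^q(f(z))=f(f^q(z))=f(z)$. So the connected set $f(W)\ni0$ lies in the defining open set, and $f(W)\subset W$. Then $W=f^q(W)\subset f(W)$, so $f(W)=W$, and injectivity of $f$ gives $f(V_R\setminus W)\cap W=\emptyset$. Also $W\subset\mathrm{Per}(f)$, so $\mu=0$ a.e.\ on $W$ by (iii), and $h|_W$ is conformal by (Q2).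

Let $\Gamma\subset W$ be a Jordan curve with interior $\Gamma^\circ$. The maximum principle, applied successively to $z,f,\dots,f^q$, shows that each of them is defined on $\Gamma^\circ\cup\Gamma$ and has modulus less than $\rho_3$ there. So $\Gamma^\circ\subset W$, and $W$ is simply connected.

Let $z\in\partial W$. Since $\rho_3<R$, continuity gives successively $|f^j(z)|\le\rho_3$ for $0\le j\le q$, and $f^q(z)=z$. If all $|f^j(z)|$ were less than $\rho_3$, a disc around $z$ would lie in the defining open set and meet $W$, so $z\in W$, which is impossible as $W$ is open. Hence $|f^j(z)|=\rho_3>\rho_2$ for some $0\le j<q$, and $z$ is not a limit point of $K$. So the bounded set $K$, relatively closed in $W$, is compact.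
\end{proof}

Let $\psi:W\to\mathbb D$ be a Riemann map onto the unit disc with $\psi(0)=0$. Then $\psi f\psi^{-1}$ is an automorphism of $\mathbb D$ fixing $0$, so by the Schwarz lemma it is the rotation $\zeta\mapsto e^{2\pi ip/q}\zeta$. Put
\[
\xi=\psi^q,\qquad v=x+iy=\frac q{2\pi i}\log\psi,\qquad\text{so that }\ \xi=e^{2\pi iv},\quad\xi\circ f=\xi,\quad y=\frac q{2\pi}\log\frac1{|\psi|}.
\]
The map $\xi$ is a $q$-sheeted covering from $W\setminus\{0\}$ onto $\mathbb D\setminus\{0\}$, which is the half cylinder $\{y>0\}\subset\mathbb C/\mathbb Z$. Local branches of $v$ differ by integers, and $v\circ f-v$ is locally an integer. If $\mu'$ is a coefficient on a subset of the half cylinder, $v^*\mu'=(\mu'\circ v)\,\overline{v'}/v'$ is therefore well defined on its preimage and invariant under $f$ at every point.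

For $y_0>0$, the derivative $|dz/dv|=\frac{2\pi}q|\zeta|\,|(\psi^{-1})'(\zeta)|$, $\zeta=\psi(z)$, is bounded by a constant $C(y_0)$ on $\{y\ge y_0\}$, where $|\zeta|\le e^{-2\pi y_0/q}<1$. So for Borel sets $Z\subset\{y\ge y_0\}$ in the cylinder,
\begin{equation}\label{eq:area}
\operatorname{area}_z\big(\xi^{-1}(Z)\big)\le q\,C(y_0)^2\operatorname{area}_v(Z).
\end{equation}

Choose $0<r_3<r_4<1$ with $K\subset\{|\psi|\le r_3\}$, and let $\mathfrak a=\{z\in W:|\psi(z)|>r_3\}$ be the outer annulus. A point $z\in\mathfrak a$ is not in $K$, and $f^{-j}=f^{q-j}$ on $W$, so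
\begin{equation}\label{eq:collar}
z\in\mathfrak a\ \Longrightarrow\ |f^j(z)|>\rho_2\ \text{ and }\ |f^{-j'}(z)|>\rho_2\ \text{ for some }0\le j,j'<q .
\end{equation}

\subsection{The target twist}\label{ss:twist}

For $0<r_1<r_2<r_3$ let $T=\psi^{-1}S_{r_1,r_2}\psi$ on $W$ and $T=\mathrm{id}$ off $W$. It is a qc homeomorphism of $\mathbb C$ that preserves the compact set $\{|\psi|\le r_2\}\subset W$ and is the identity outside it. Let $\Omega=\{r_1<|\psi|<r_2\}$. Since $T(W)=W$ and $h|_W$ is conformal, $h\circ T$ has on $W$ the coefficient of $T$. By \eqref{eq:shear} the coefficient of $h\circ T$ is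
\[
\nu=\mu\ \text{ off }W,\qquad\nu=v^*c\ \text{ on }\Omega,\qquad\nu=0\ \text{ on }W\setminus\Omega ,
\]
and $\|\nu\|_\infty\le k$. This is where (iii) keeps the dilatation from growing.

\emph{Choice of $r_2$.} Take $r_2$ so small that $\{|\psi|\le r_2\}\subset V_{\delta/2}$ and $\operatorname{diam}h(\{|\psi|\le r_2\})<\varepsilon/2$. Then, whatever $r_1$ is, $|h\circ T-h|<\varepsilon/2$ on $\mathbb C$, and $h\circ T$ is normalized because $T(0)=0$ and $T(1)=1$.

\emph{Choice of $r_1$.} The old map $h$ has already turned the segment by some amount; we make the new twist so long that this amount is negligible. Fix $s_0\in(0,\delta/2)$ with $[0,s_0]\subset W$. The function $h\psi^{-1}(\zeta)/\zeta$ is holomorphic and nonvanishing on $\mathbb D$; let $\mathcal E$ be a continuous branch of its argument. On $(0,s_0]$ a continuous branch of $\arg h(T(s))$ is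
\[
\mathcal E\big(S(\psi(s))\big)+\arg\psi(s)+\kappa\,m(|\psi(s)|).
\]
The first term is bounded by the maximum of $|\mathcal E|$ on the disc $|\zeta|\le\max_{[0,s_0]}|\psi|<1$. The second is $\arg(\psi(s)/s)$, which extends continuously to $[0,s_0]$. Neither bound depends on $r_1$. On $[s_0,1]\cap W$ the function $|\psi|$ has a positive lower bound $r_0$, because the sets $\{|\psi|\le r\}$ shrink to $0$ as $r\to0$; and for $r_1<r_0$ the values of $m$ on $[r_0,\infty)$ do not depend on $r_1$. So for $r_1<r_0$ the restriction of $h\circ T$ to $[s_0,1]$, the number $\Theta_{h\circ T}(s_0)$ and the number $m(|\psi(s_0)|)$ do not depend on $r_1$. Pick $s_*\in(0,s_0)$ with $|\psi(s_*)|=r_1$. Since $m(r_1)=\log(r_1/r_2)$ and $\log|\psi(s)/s|$ is bounded on $(0,s_0]$,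
\[
-\Theta_{h\circ T}(s_*)=\kappa\log(1/r_1)+O(1),\qquad\log(1/s_*)=\log(1/r_1)+O(1),
\]
with constants independent of $r_1$. Fix $r_1$ so small that
\begin{equation}\label{eq:target}
-\Theta_{h\circ T}(s_*)\ge(\kappa-\delta)\log(1/s_*)+2 .
\end{equation}
It remains to find admissible triples with (b) and (c) such that $\hat f$ is arbitrarily close to $f$ and $\hat h$ is arbitrarily close to $h\circ T$.

\subsection{The perturbed map}\label{ss:F}

Let $y_0<y'<y''$ be the values of $y$ at $|\psi|=r_4,r_2,r_1$. Then $\xi^{-1}(G)=\{0<|\psi|<r_4\}$ and $\xi^{-1}(Y)=\Omega$. Let $M$ be a large integer with $1/M\le k$, let $A,\Sigma,E$ be given by Lemma~\ref{lem:fields}, and put $\tilde\Sigma=\xi^{-1}(\Sigma)\subset\Omega$ and $\tilde E=\xi^{-1}(E)$. Let $X$ be the holomorphic field on $W$ given in the coordinate $\zeta=\psi$ by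
\[
X=2\pi i\,\zeta\,\frac{A(\zeta^q)}q\,\partial_\zeta .
\]
It is invariant under the rotation by $e^{2\pi ip/q}$, hence under $f$. Since $\zeta=e^{2\pi iv/q}$, it reads $\dot v=A$, so $\xi$ maps trajectories of $X$ in $W\setminus\{0\}$ to trajectories of the field of Section~\ref{sec:fields} with the same time. The normalization $A(0)=q$ makes Lemma~\ref{lem:center} applicable. The coefficient $v^*\mu_A$ is defined on the open set $\{z\in W\setminus\{0\}:A(\xi(z))\neq0\}\supset\tilde E$, has modulus $k$, and is invariant under $f$ and, by Lemma~\ref{lem:muA}, under the local flow of $X$.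

Let $b$ be a smooth function of $|\psi|$ with $b=1$ for $|\psi|\le r_4$ and $b=0$ for $|\psi|$ near $1$. Let $\Phi_t$ be the flow of $bX$, extended by the identity off $W$. It is a smooth flow on $\mathbb C$, equal to the identity outside a fixed compact subset of $W$, and it commutes with $f$ on $W$ since $bX$ is $f$-invariant. Put
\[
F=f\circ\Phi_{1/N}:V_R\to\mathbb C .
\]
Then $F$ is an orientation preserving diffeomorphism onto its image, $F=f$ near every point of $V_R\setminus W$, $F(W)=W$, $F(V_R\setminus W)\cap W=\emptyset$, and $F^m=f^m\circ\Phi_{m/N}$ on $W$ for all $m\in\mathbb Z$. As $t\to0$, $\Phi_t\to\mathrm{id}$ in $C^1$, and the maps $f^m$ are uniformly continuous on the compact support. So for $N\ge N_0$ large, depending on $M$: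
\begin{enumerate}
\item[(F1)] $|F-f|<1/M$ on $V_R$.
\item[(F2)] $|F^m-f^m|<\min\{\rho_2-\rho_1,\frac12\}$ on $W$ for $|m|\le2q$. By \eqref{eq:collar}, every $z\in\mathfrak a$ has $F^j(z)\notin V_{\rho_1}$ and $F^{-j'}(z)\notin V_{\rho_1}$ for some $0\le j,j'<q$.
\item[(F3)] A neighborhood of $\{|\psi|\le r_3\}$ stays in $\{|\psi|<r_4\}$ under $\Phi_t$ for $|t|\le1/N$. So near each point of $W\setminus\mathfrak a$, $\Phi_{1/N}$ is the time-$1/N$ map of $X$ and $F$ is holomorphic.
\item[(F4)] The coefficients of $\Phi_{m/N}$, $|m|\le2q$, have modulus at most $1/M$.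
\end{enumerate}

\subsection{Long and short points}\label{ss:long}

To turn $F$ into a holomorphic map we need an $F$-invariant coefficient $\sigma$ on $V_{\rho_1}$ that is small. Pulling back along orbits composes the non-conformality of $F$, so we have to know that an orbit segment in $V_{\rho_1}$ which meets $\mathfrak a$ is short. Put $P=W\cap V_{\rho_1}$, view $F$ as a bijection of $W$, and define for $z\in W$
\begin{align*}
n^-(z)&=\sup\{n\ge0:F^{-1}(z),\dots,F^{-n}(z)\in P\},\\
n^+(z)&=\sup\{n\ge0:z,F(z),\dots,F^{n-1}(z)\in P\},
\end{align*}
with values in $\{0,1,\dots,\infty\}$. The sum $n^-(z)+n^+(z)$ counts the consecutive iterates in $P$ adjacent to $z$. Call $z$ \emph{long} if $n^-(z)+n^+(z)\ge2q$ and \emph{short} otherwise. For $z\in P$ the definitions give $n^-(F(z))=n^-(z)+1$ and $n^+(F(z))=n^+(z)-1$, so $z$ and $F(z)$ are both long or both short.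

\begin{lemma}\label{lem:long}
\begin{enumerate}
\item[(L1)] If $z\in P$ is long, then $z\notin\mathfrak a$, $F$ is holomorphic near $z$, and $z\in\tilde E$ if and only if $F(z)\in\tilde E$.
\item[(L2)] If $z\in\tilde E\cap V_{\rho_1}$, the forward $F$-orbit of $z$ leaves $V_{\rho_1}$.
\item[(L3)] Every point of $\Omega$ is long.
\end{enumerate}
\end{lemma}

\begin{proof}
(L1) We have $n^+(z)\ge q$ or $n^-(z)\ge q$. In the first case $F^j(z)\in V_{\rho_1}$ for $0\le j<q$; in the second case, as $z\in P$, $F^{-j'}(z)\in V_{\rho_1}$ for $0\le j'<q$. By (F2), $z\notin\mathfrak a$. By (F3), $F$ is holomorphic near $z$, and $t\mapsto\Phi_t(z)$, $0\le t\le1/N$, is a trajectory of $X$ in $\{|\psi|<r_4\}$. If $z\ne0$, it avoids the zero $0$ of $X$ and projects to a trajectory in $G$ from $\xi(z)$ to $\xi(\Phi_{1/N}(z))=\xi(F(z))$. Since $E$ is a union of maximal trajectories in $G$, both ends are in $E$ or neither is. If $z=0$, then $F(z)=0\notin\tilde E$.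

(L2) Suppose that the forward orbit stays in $V_{\rho_1}$. It stays in $W$, hence in $P$, so all its points have $n^+=\infty$ and are long, and none is $0$. Concatenating the pieces found in (L1), the trajectory of $\xi(z)\in E$ in $G$ is defined for all positive time, against (V1).

(L3) If $z\in\Omega$, then $|\psi(f^m(z))|=|\psi(z)|<r_2$, so $|f^m(z)|<\frac12$ for all $m$. By (F2), $|F^m(z)|<1<\rho_1$ for $0\le m\le2q$, so $n^+(z)>2q$.
\end{proof}

\subsection{Two invariant coefficients}\label{ss:coeff}

Let $\hat E$ be the set of long points in $\tilde E$. Define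
\[
\sigma(z)=\begin{cases}\mu_{F^{-i}}(z),\ i=n^-(z),&z\in W\text{ short},\\[2pt]0,&z\in W\text{ long, or }z\notin W,\end{cases}
\qquad
\tau=\begin{cases}\mu&\text{off }W,\\ v^*\mu_A&\text{on }\hat E,\\ \sigma&\text{on }W\setminus\hat E.\end{cases}
\]
The first coefficient transports the standard structure from the first point of a short orbit segment along the segment; it will define $\hat f$. The second combines $\sigma$, the old coefficient off $W$ and the new one on escaping orbits; it will define the conjugate of $\hat f$. On short points of $\tilde E$ we use $\sigma$ and not $v^*\mu_A$, because $F$ need not preserve the latter there.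

\emph{Measurability and bounds.} For finite $i,j$ the set $\{n^-=i,\ n^+=j\}$ is a finite Boolean combination of the open sets $F^m(P)$, hence Borel, and on it $\mu_{F^{-i}}$ is continuous. The short points form a finite union of such sets, so the set of long points and $\hat E$ are Borel, and $\sigma,\tau$ are measurable. At a short point $i\le2q-1$, and $F^{-i}=f^{-i}\circ\Phi_{-i/N}$ has the same coefficient as $\Phi_{-i/N}$. So (F4) gives $|\sigma|\le1/M\le k$, and $|\tau|\le k$.

\emph{Invariance: $F^*\sigma=\sigma$ and $F^*\tau=\tau$ a.e.\ on $V_{\rho_1}$.} There are three cases.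
\begin{itemize}
\item $z\in V_{\rho_1}\setminus W$. Then $F=f$ near $z$ and $F(z)\notin W$. So $F^*\sigma(z)=0=\sigma(z)$, and $F^*\tau(z)=f^*\mu(z)$, which equals $\mu(z)=\tau(z)$ for a.e.\ such $z$ by (ii).
\item $z\in P$ short, $i=n^-(z)$. Then $F(z)$ is short with $n^-=i+1$, so $F^*\sigma(z)=F^*(F^{-i-1})^*0\,(z)=(F^{-i})^*0\,(z)=\sigma(z)$. Also $\tau=\sigma$ at $z$ and at $F(z)$.
\item $z\in P$ long. Then $F(z)$ is long, $\sigma$ vanishes at both points and $F$ is holomorphic near $z$ by (L1), so $F^*\sigma(z)=0=\sigma(z)$. By (L1), either both points are outside $\hat E$, and then $\tau=0$ at both; or both are in $\hat E$, and then $F^*\tau(z)=\tau(z)$ because near $z$ the map $F$ is the composition of the time-$1/N$ map of $X$ with $f$, and both preserve $v^*\mu_A$.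
\end{itemize}

\emph{Limits as $M\to\infty$, with $N=N(M)$.} We have $\sigma\to0$ uniformly, and $\tau\to\nu$ in measure. Indeed $\tau=\nu$ off $W$. By (L3), $\tilde\Sigma\subset\hat E$, so on $\tilde\Sigma$ we have $|\tau-\nu|=|\mu_A-c|=k\,|A/\overline A+1|$, which tends to $0$ uniformly since $A\to i$. On $W\setminus(\Omega\cup\tilde E)$ we have $\nu=0$ and $|\tau|=|\sigma|\le1/M$. The rest of $W$ is contained in $\xi^{-1}\big((Y\setminus\Sigma)\cup(E\setminus Y)\big)$, whose area tends to $0$ by (V2) and \eqref{eq:area}, since $Y\cup E\subset\{y\ge y_0\}$.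

Let $\chi$ and $\eta$ be the normalized qc maps with coefficients $\sigma$ and $\tau$. By (Q4), $\chi^{\pm1}\to\mathrm{id}$ and $\eta\to h\circ T$ locally uniformly. For large $M$ we have $\chi^{-1}(\overline{V_{R_*}})\subset V_{\rho_1}$; this is where the margin between $R_*$ and $\rho_1$ is spent. Put
\[
\hat f=\chi F\chi^{-1}\big|_{V_{R_*}},\qquad\hat h=\eta\chi^{-1},\qquad\hat\alpha=\alpha+1/N .
\]

\subsection{End of the proof of Proposition~\ref{prop:step}}

\emph{Properties (i) and (b).} The map $\hat f$ is injective, fixes $0$, and is holomorphic by Lemma~\ref{lem:invariant}, since $F^*\sigma=\sigma$ on $V_{\rho_1}$. Let $O\subset\{|\psi|<r_2\}$ be a neighborhood of $0$ as in Lemma~\ref{lem:center}. Since $b=1$ on $O$, the flow $\Phi_t$ is the flow of $X$ on $O$, and $F^m(O)=f^m(O)\subset\{|\psi|<r_2\}\subset P$ for all $m$. So the points of $O$ are long, $\sigma=0$ on $O$, and $\chi$ is conformal on $O$. Hence $\hat f'(0)=F'(0)=f'(0)e^{2\pi i/N}=e^{2\pi i\hat\alpha}$. Also $F^{qN}=f^{qN}\Phi_q=\mathrm{id}$ on $O$, so $\hat f^{qN}=\mathrm{id}$ near $0$. Let $\hat q$ be the denominator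 of $\hat\alpha$. The germ $\hat f^{\hat q}$ has finite order and derivative $1$ at $0$. If it were $z+az^l+\cdots$ with $a\ne0$ and $l\ge2$, its $j$-th iterate would be $z+jaz^l+\cdots\ne z$ for all $j\ge1$. So $\hat f^{\hat q}=\mathrm{id}$ near $0$.

\emph{Property (ii).} The map $\hat h$ is qc and normalized; let $\hat\mu$ be its coefficient. By Lemma~\ref{lem:invariant}, $\eta F\eta^{-1}$ is holomorphic on $\eta(V_{\rho_1})$. Its restriction to $\hat h(V_{R_*})\subset\eta(V_{\rho_1})$ is $\hat h\hat f\hat h^{-1}$, so $\hat f^*\hat\mu=\hat\mu$ a.e.\ on $V_{R_*}$ by the same lemma. In \eqref{eq:compose}, $\sigma=0$ off $W$ and on $\hat E$, and $\tau=\sigma$ on $W\setminus\hat E$. Therefore, for a.e.\ $z$,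
\begin{equation}\label{eq:muhat}
|\hat\mu(\chi(z))|=|\mu(z)|\ \text{ off }W,\qquad|\hat\mu(\chi(z))|=k\ \text{ on }\hat E,\qquad\hat\mu(\chi(z))=0\ \text{ on }W\setminus\hat E .
\end{equation}
As $\chi$ preserves null sets, $\|\hat\mu\|_\infty\le k$.

\emph{Property (iii).} Let $\chi(z)\in\mathrm{Per}(\hat f)$. Then $z$ is $F$-periodic with orbit in $\chi^{-1}(V_{R_*})\subset V_{\rho_1}$. If $z\notin W$, the orbit avoids $W$, so it is an $f$-orbit and $z\in\mathrm{Per}(f)$, where $\mu=0$ a.e.\ by (iii) for the old triple. If $z\in W$, then $z\notin\tilde E$ by (L2), so $z\in W\setminus\hat E$. In both cases \eqref{eq:muhat} gives $\hat\mu(\chi(z))=0$ for a.e.\ such $z$, and $\chi$ preserves null sets.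

\emph{Properties (a) and (d).} For $w\in V_{R_*}$, (F1) gives $|F\chi^{-1}(w)-f(w)|\le1/M+|f\chi^{-1}(w)-f(w)|$, which tends to $0$ uniformly because $f$ is uniformly continuous on $\overline{V_{\rho_1}}$ and $\chi^{-1}\to\mathrm{id}$. The points $F\chi^{-1}(w)$ stay in a fixed compact set, on which $\chi\to\mathrm{id}$ uniformly. So $\hat f\to f$ uniformly on $V_{R_*}$. Also $\hat h=\eta\chi^{-1}\to h\circ T$ locally uniformly, and $|h\circ T-h|<\varepsilon/2$. This gives (a) for large $M$. The number $s_*<\delta$ was fixed before $M$, and $h\circ T$ does not vanish on $[s_*,1]$, so $\Theta_{\hat h}(s_*)\to\Theta_{h\circ T}(s_*)$ by \eqref{eq:argclose}. With \eqref{eq:target} this gives (d) for large $M$.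

\emph{Property (c).} Take $z\in\tilde\Sigma$. Then $|z|<\delta/2$, so $z_*=\chi(z)$ satisfies $|z_*|<\delta$ for large $M$. If the $\hat f$-orbit of $z_*$ stayed in $V_{R_*}$, the $F$-orbit of $z\in\tilde E$ would stay in $\chi^{-1}(V_{R_*})\subset V_{\rho_1}$, against (L2).

This proves Proposition~\ref{prop:step}, and with it Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{ahlfors}
Ahlfors, \emph{Lectures on Quasiconformal Mappings}.

\bibitem{source}
\emph{Constructing equivalences with some extensions to the divisor and topological invariance of projective holonomy},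
\texttt{https://ems.press/content/serial-article-files/43359?nt=1}.

\end{thebibliography}
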